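\title{Torsion of $\mathbb{Q}$-curves is typically bounded}

\begin{abstract}
A family of elliptic curves $E/F$ over number fields is typically bounded in torsion if the groups $E(F)[\mathrm{tors}]$ become uniformly bounded once the degrees $[F:\mathbb{Q}]$ in a set of arbitrarily small upper density are discarded. We prove unconditionally that the family of $\mathbb{Q}$-curves has this property, as was conjectured, and that so does the family of $F_0$-curves for every number field $F_0$, uniformly in the degree of $F_0$ and the exponent of its class group. The proof replaces a curve without complex multiplication by an isogenous curve over a multiquadratic extension of $F_0$, and then shows that a torsion point either descends to a field of bounded degree, where Merel's theorem applies, or forces a divisibility that few degrees satisfy. We also show that the discarded sets cannot be replaced by a set of density zero, and that the family of all elliptic curves is not typically bounded.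
\end{abstract}

\section{Introduction}

All number fields are subfields of a fixed algebraic closure $\overline{\mathbb{Q}}$, and $G_F=\mathrm{Gal}(\overline{\mathbb{Q}}/F)$. We write $E/F$ for an elliptic curve $E$ over a number field $F$, and $E(F)[\mathrm{tors}]$ for the finite torsion subgroup of $E(F)$. ``Isogenous'' means isogenous over $\overline{\mathbb{Q}}$. The letters $\ell$ and $p$ denote primes, and $v_\ell$ is the $\ell$-adic valuation. In bounded degree, torsion is bounded.

\begin{theorem}[Merel \cite{Merel}]\label{thm:merel}
For every $n\ge1$,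
\[
\mu(n):=\sup\{\#A(M)[\mathrm{tors}] : A/M \text{ an elliptic curve},\ [M:\mathbb{Q}]\le n\}<\infty .
\]
\end{theorem}

No bound can hold in all degrees, even for a single curve, since any torsion point becomes rational over a suitable extension. One can still ask whether large torsion is confined to few degrees. The upper density of $S\subseteq\mathbb{Z}^+$ is $\overline{\delta}(S)=\limsup_{x\to\infty}\#(S\cap[1,x])/x$; when the limit exists it is the density of $S$.

\begin{definition}
A family $\mathcal{F}$ of elliptic curves over number fields is \emph{typically bounded in torsion} if for every $\epsilon>0$ there are a constant $B_\epsilon$ and a set $S_\epsilon\subseteq\mathbb{Z}^+$ with $\overline{\delta}(S_\epsilon)<\epsilon$ such that $\#E(F)[\mathrm{tors}]\le B_\epsilon$ for all $E/F\in\mathcal{F}$ with $[F:\mathbb{Q}]\notin S_\epsilon$.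
\end{definition}

The multiplicative group shows why such a statement is plausible. If a field $F$ of degree $d$ contains a root of unity of order $n$, then $\varphi(n)\mid d$. This is a condition on the divisors of $d$ and not on its size. In degree $12$ the field $\mathbb{Q}(\zeta_{42})$ has $42$ roots of unity. In degree $14$ the only primes with $\ell-1\mid 14$ are $2$ and $3$, so $\varphi(n)\mid14$ forces $\varphi(n)\le2$, and there are at most $6$ roots of unity. The same phenomenon appears for an elliptic curve $E/\mathbb{Q}$ such that $G_\mathbb{Q}$ acts on $E[\ell]$ through all of $\mathrm{GL}_2(\mathbb{F}_\ell)$: the $\ell^2-1$ points of order $\ell$ are conjugate, so a point of order $\ell$ in $E(F)$ forces $\ell^2-1\mid d$. In both cases the divisibility arises because the group is defined over $\mathbb{Q}$, so that a large Galois group acts and $G_F$ has to lie in the stabilizer of a point. For a curve with no relation to a small field there is no such constraint (Theorem~\ref{thm:limits}(2) below). The question is how weak the relation to a small field may be. The Galois action on torsion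 changes in a controlled way under isogeny, so a natural guess is that it suffices for the isogeny class to be defined over the small field.

For $\sigma\in G_\mathbb{Q}$ let $E^\sigma/\sigma(F)$ be the curve obtained by applying $\sigma$ to an equation of $E$; thus $(E^\tau)^\sigma=E^{\sigma\tau}$, and the same convention applies to isogenies. For a number field $F_0$, the family of \emph{$F_0$-curves} is
\[
\mathcal{Q}_{F_0}=\{E/F : E \text{ is isogenous to } E^\sigma \text{ for all } \sigma\in G_{F_0}\}.
\]
The field $F$ is not required to contain $F_0$. If $E$ is isogenous to a curve $E'$ with $j(E')\in F_0$, then $E$ is an $F_0$-curve, because $E'$ has a model over $F_0$ and $E^\sigma\sim E'^\sigma=E'\sim E$. Every curve with complex multiplication (CM) is a $\mathbb{Q}$-curve: $E$ and $E^\sigma$ have CM by the same field $k$, so both are quotients of $\mathbb{C}$ by lattices in $k$, and such lattices are commensurable.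

The conjecture posed in \cite{Talk} is that $\mathcal{Q}_\mathbb{Q}$ is typically bounded in torsion. It is known that the subfamily $\mathcal{I}_\mathbb{Q}$ of curves isogenous to a curve with rational $j$-invariant is typically bounded, and by a theorem of Cremona and Najman a non-CM curve $E/F$ with $[F:\mathbb{Q}]$ odd is a $\mathbb{Q}$-curve if and only if it lies in $\mathcal{I}_\mathbb{Q}$. The even degrees have density $1/2$ and cannot be discarded, so these results leave the even degrees to be treated. We use neither of them.

\begin{theorem}\label{thm:Q}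
The family $\mathcal{Q}_\mathbb{Q}$ is typically bounded in torsion.
\end{theorem}

For integers $D,h\ge1$ let $\mathcal{Q}_{D,h}$ be the union of the families $\mathcal{Q}_{F_0}$ over all number fields $F_0$ with $[F_0:\mathbb{Q}]\le D$ whose class group $\mathrm{Cl}(F_0)$ is killed by $h$.

\begin{theorem}\label{thm:main}
For all $D,h\ge1$ the family $\mathcal{Q}_{D,h}$ is typically bounded in torsion. In particular $\mathcal{Q}_{F_0}$ is typically bounded in torsion for every number field $F_0$, and so are its subfamilies of curves isogenous to a curve with $j$-invariant in $F_0$, and of curves with $j$-invariant in $F_0$.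
\end{theorem}

Theorem~\ref{thm:Q} is the case $D=h=1$, and the whole paper may be read with $F_0=\mathbb{Q}$. Two natural strengthenings are false.

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(1)] For every $B$ there is $m\ge1$ such that for every multiple $d$ of $m$ some $E/F\in\mathcal{Q}_\mathbb{Q}$ with $[F:\mathbb{Q}]=d$ has $\#E(F)[\mathrm{tors}]>B$. So the sets $S_\epsilon$ cannot be replaced by a single set of density $0$.
\item[(2)] The union $\bigcup_{F_0}\mathcal{Q}_{F_0}$ over all number fields $F_0$ is the family of all elliptic curves. It is not typically bounded in torsion: for every $B$, all sufficiently large degrees carry torsion of size greater than $B$. So the restriction on $F_0$ in Theorem~\ref{thm:main} cannot simply be dropped.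
\end{enumerate}
\end{theorem}

Section~\ref{sec:sieve} reduces Theorem~\ref{thm:main} to two statements about a single prime. After the standard facts of Section~\ref{sec:tools}, Section~\ref{sec:model} shows the mechanism for a semistable curve over $\mathbb{Q}$. CM curves are treated in Section~\ref{sec:cm}, and non-CM curves in Sections~\ref{sec:descent}--\ref{sec:large}. Theorem~\ref{thm:limits} is proved in Section~\ref{sec:limits}.

\section{Sieving the degrees}\label{sec:sieve}

To bound $E(F)[\mathrm{tors}]$ we must exclude large primes and bound the powers of each remaining prime. The multiples of $\ell^{s+1}$ have density $\ell^{-s-1}$, so for finitely many primes we may assume that $v_\ell(d)$ is bounded. For the infinitely many large primes we use the following theorem.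

\begin{theorem}[Erd\H{o}s--Wagstaff {\cite[Theorem 2]{EW}}]\label{thm:EW}
For each $\epsilon>0$ there is $T$ such that the set $R_T$ of positive integers divisible by $\ell-1$ for some prime $\ell>T$ has upper density less than $\epsilon$.
\end{theorem}

The arithmetic content of the paper is the next proposition. Its proof is completed at the end of Section~\ref{sec:large}.

\begin{proposition}\label{prop:key}
Fix integers $D,h\ge1$ and $C\ge0$. There are integers $c,\ell_0\ge1$ and numbers $b(\ell,s)\ge1$, for $\ell$ prime and $s\ge0$, such that the following holds for every $E/F\in\mathcal{Q}_{D,h}$ whose degree $d=[F:\mathbb{Q}]$ satisfies $v_2(d)\le C$.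
\begin{enumerate}
\item[(a)] If $\ell>\ell_0$ and $E(F)$ has a point of order $\ell$, then $\ell-1\mid cd$.
\item[(b)] If $v_\ell(d)\le s$ and $E(F)$ has a point of order $\ell^n$, then $\ell^n\le b(\ell,s)$.
\end{enumerate}
\end{proposition}

For roots of unity in $F$ the analogues of (a) and (b) hold with $c=\ell_0=1$ and $b(\ell,s)=\ell^{s+1}$, since $\varphi(\ell^n)=\ell^{n-1}(\ell-1)$ divides $d$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Let $\epsilon>0$. Choose $C$ with $2^{-C-1}<\epsilon/3$, let $S_1$ be the set of multiples of $2^{C+1}$, and take $c$, $\ell_0$, $b$ from Proposition~\ref{prop:key}. The sets $R_T$ decrease as $T$ grows, so by Theorem~\ref{thm:EW} there is $T\ge\ell_0$ with $\overline{\delta}(R_T)<\epsilon/(3c)$. Let $S_2=\{d: cd\in R_T\}$. Since $\#(S_2\cap[1,x])\le\#(R_T\cap[1,cx])$, we have $\overline{\delta}(S_2)\le c\,\overline{\delta}(R_T)<\epsilon/3$. Choose $s$ with $T2^{-s-1}<\epsilon/3$, and let $S_3$ be the set of integers divisible by $\ell^{s+1}$ for some prime $\ell\le T$; then $\overline{\delta}(S_3)\le\sum_{\ell\le T}\ell^{-s-1}<\epsilon/3$.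 Upper density is subadditive, so $S_\epsilon=S_1\cup S_2\cup S_3$ has upper density less than $\epsilon$.

Let $E/F\in\mathcal{Q}_{D,h}$ have degree $d\notin S_\epsilon$. Then $v_2(d)\le C$. A point of prime order $\ell>T$ in $E(F)$ would give $cd\in R_T$ by (a), which $d\notin S_2$ excludes. For $\ell\le T$ we have $v_\ell(d)\le s$. The $\ell$-primary part of $E(F)[\mathrm{tors}]$ is a subgroup of some $(\mathbb{Z}/\ell^N)^2$, so it is generated by two elements, each of order at most $b(\ell,s)$ by (b). Hence $\#E(F)[\mathrm{tors}]\le\prod_{\ell\le T}b(\ell,s)^2$, a bound that depends only on $\epsilon,D,h$. For a given $F_0$ take $D=[F_0:\mathbb{Q}]$ and $h=\#\mathrm{Cl}(F_0)$. A subfamily of a typically bounded family is typically bounded.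
\end{proof}

\section{Galois representations and isogenies}\label{sec:tools}

For an elliptic curve $A/N$ let $T_\ell A=\varprojlim A[\ell^n]\cong\mathbb{Z}_\ell^2$ and $V_\ell A=T_\ell A\otimes\mathbb{Q}$, so that $V_\ell A/T_\ell A=A[\ell^\infty]$ and $T_\ell A/\ell^nT_\ell A=A[\ell^n]$ as $G_N$-modules. Let $\omega:G_\mathbb{Q}\to\mathbb{F}_\ell^*$ be the mod $\ell$ cyclotomic character, $\tau(\zeta_\ell)=\zeta_\ell^{\omega(\tau)}$. The order $\mathrm{ord}(\chi)$ of a character $\chi$ with values in the cyclic group $\mathbb{F}_\ell^*$ is the size of its image. If $\sigma$ normalizes the domain of $\chi$, put $\chi^\sigma(\tau)=\chi(\sigma^{-1}\tau\sigma)$. If $\chi$ is a character of $G_N$ that is unramified at all places, then so is $\chi^\sigma$, since conjugation by $\sigma$ permutes the inertia groups. If a group acts on a plane $U$ over $\mathbb{F}_\ell$ with a stable line $W$, and $\chi,\chi'$ are its characters on $W$ and $U/W$ in some order, we write $U^{ss}=\chi\oplus\chi'$. By the Jordan--H\"older theorem the unordered pair does not depend on $W$. We use the following facts.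

\begin{enumerate}
\item[(F1)] \emph{Indices divide.} If $\rho$ is a homomorphism defined on a group $\Gamma$ and $\Gamma'\le\Gamma$ has finite index, then $[\rho(\Gamma):\rho(\Gamma')]=[\Gamma:\Gamma'\ker\rho]$ divides $[\Gamma:\Gamma']$. In particular, if $\chi:G_N\to\mathbb{F}_\ell^*$ is trivial on $G_{N'}$, then $\mathrm{ord}(\chi)\mid[N':N]$.
\item[(F2)] \emph{Weil pairing.} $\det A[\ell]=\omega$. So a point of order $\ell$ in $A(N)$ gives $A[\ell]^{ss}=1\oplus\omega$.
\item[(F3)] \emph{Brauer--Nesbitt.} If $\Lambda,\Lambda'$ are stable lattices in a finite-dimensional representation of a group over $\mathbb{Q}_\ell$, then $\Lambda/\ell\Lambda$ and $\Lambda'/\ell\Lambda'$ have the same Jordan--H\"older factors.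
\item[(F4)] \emph{Lattices.} An isogeny $\phi:A\to A'$ induces an isomorphism $V_\ell A\to V_\ell A'$, and $\phi^{-1}(T_\ell A')/T_\ell A\subset A[\ell^\infty]$ is the $\ell$-part of $\ker\phi$. A finite $G_N$-stable subgroup $\Phi\subset A(\overline{\mathbb{Q}})$ is the kernel of an isogeny $A\to A/\Phi$ defined over $N$.
\item[(F5)] \emph{Potentially good reduction.} Let $L/\mathbb{Q}_p$ be finite with inertia group $I$, let $A/L$ be an elliptic curve, and let $\ell\ne p$. If $A$ has good reduction, $I$ acts trivially on $T_\ell A$. If $j(A)$ is integral, then by Serre--Tate $I$ acts on $T_\ell A$ through a finite group that embeds in the automorphism group of an elliptic curve over $\overline{\mathbb{F}}_p$; such a group has order dividing $24$.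
\item[(F6)] \emph{Tate curve.} If $j(A)$ is not integral, there are $q\in L^*$ of positive valuation and a character $\psi:G_L\to\{\pm1\}$ such that $A$ is the twist by $\psi$ of a curve $E_q/L$ with $E_q(\overline{L})\cong\overline{L}^*/q^\mathbb{Z}$ as $G_L$-modules. The $\ell$th roots of unity form a stable line in $E_q[\ell]$, so $A[\ell]^{ss}=\psi\oplus\psi\omega$ for every prime $\ell$, including $\ell=p$. The curve $A$ has multiplicative reduction if and only if $\psi$ is unramified.
\end{enumerate}

We call $A/L$ \emph{semistable} if it has good or multiplicative reduction. The next lemma is how Merel's theorem enters for large primes.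

\begin{lemma}\label{lem:point}
Let $A/N$ be an elliptic curve with $A[\ell]^{ss}=\chi\oplus\chi'$. Then $\ell\le\mu([N:\mathbb{Q}]\,\mathrm{ord}(\chi))$.
\end{lemma}

\begin{proof}
The fixed field $M$ of $\ker\chi$ has degree $\mathrm{ord}(\chi)$ over $N$. Let $W$ be a stable line. If $G_N$ acts on $W$ by $\chi$, then $W\subset A(M)$. Otherwise it acts on $A[\ell]/W$ by $\chi$, and $A[\ell]/W\subset(A/W)(M)$. In both cases some elliptic curve over $M$ has a rational point of order $\ell$.
\end{proof}

The absence of CM is used through the following lemma.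

\begin{lemma}\label{lem:hom}
Let $A,A'$ be isogenous non-CM curves. Then $\mathrm{Hom}(A,A')=\mathbb{Z}\phi$ for an isogeny $\phi$. If $A,A'$ are defined over $N$, there is a character $\psi:G_N\to\{\pm1\}$ such that $\phi$ is defined over the fixed field of $\ker\psi$ and $V_\ell A\cong V_\ell A'\otimes\psi$ as $G_N$-modules.
\end{lemma}

\begin{proof}
Composition with an isogeny $A'\to A$ embeds $\mathrm{Hom}(A,A')$ in $\mathrm{End}(A)=\mathbb{Z}$. For $\tau\in G_N$ the isogeny $\phi^\tau$ is again a generator, so $\phi^\tau=\psi(\tau)\phi$ with $\psi(\tau)=\pm1$, and $\psi$ is a homomorphism. For $x\in V_\ell A$ we have $\tau\phi(x)=\phi^\tau(\tau x)=\psi(\tau)\phi(\tau x)$.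
\end{proof}

\section{A model case: semistable curves over $\mathbb{Q}$}\label{sec:model}

Let $E/\mathbb{Q}$ be semistable at every prime, let $\ell\ge5$, and suppose that $E(F)$ has a point of order $\ell$, with $d=[F:\mathbb{Q}]$. We saw that $\ell^2-1\mid d$ when the image of $G_\mathbb{Q}$ is as large as possible. Consider the opposite case, in which $E[\ell]$ is reducible over $\mathbb{Q}$, say $E[\ell]^{ss}=\chi\oplus\chi'$. We claim that
\[
\ell-1\mid d\qquad\text{or}\qquad \ell\le\mu(1).
\]

By (F2), $\{\chi,\chi'\}=\{1,\omega\}$ on $G_F$. Name the characters so that $\chi$ is trivial on $G_F$. Then $\mathrm{ord}(\chi)\mid d$ by (F1), and it remains to determine $\mathrm{ord}(\chi)$. At $p\ne\ell$ the character $\chi$ is unramified: by (F5) if the reduction is good, and by (F6) if it is multiplicative, since $\psi$ and $\omega$ are then unramified at $p$. On an inertia group $I_\ell$ at $\ell$, Lemma~\ref{lem:theta} below, applied with $m=1$, says that $\chi$ is $1$ or $\omega$. If $\chi=\omega$ on $I_\ell$, then $\chi$ is surjective because $\mathbb{Q}(\zeta_\ell)$ is totally ramified at $\ell$,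 and $\ell-1=\mathrm{ord}(\chi)$ divides $d$. If $\chi=1$ on $I_\ell$, then $\chi$ is unramified at all primes, so $\chi=1$ by Minkowski's theorem, and Lemma~\ref{lem:point} gives $\ell\le\mu(1)$.

This is the dichotomy behind Proposition~\ref{prop:key}(a): ramification at $\ell$ makes the character almost surjective and yields a divisibility, while an unramified character has small order and Merel's theorem applies over a small field. Four things change in general. The curve is defined over no small field, and we must find an isogenous curve $A$ that is defined over one, say $K$ (Section~\ref{sec:descent}). The curve $A$ need not be semistable, which costs an exponent $24$ (Section~\ref{sec:inertia}). The module $A[\ell]$ may be irreducible with small image. Finally, $K$ varies with $E$ and we have no control over its class group, so an unramified character need not have bounded order for free (Section~\ref{sec:large}).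

\section{Curves with complex multiplication}\label{sec:cm}

For a CM curve the Galois image contains almost all $\ell$-adic scalars, and a scalar fixes a point of order $\ell^n$ only if it is $1$ modulo $\ell^n$. So CM curves behave like roots of unity, with no condition on $F_0$ or on $d$.

\begin{proposition}\label{prop:cm}
If $E/F$ has CM and $E(F)$ has a point of order $\ell^n$, then $\varphi(\ell^n)\mid288\,[F:\mathbb{Q}]$.
\end{proposition}

\begin{proof}
Fix an embedding $\overline{\mathbb{Q}}\subset\mathbb{C}$. Let $E$ have CM by an order $O$ of the imaginary quadratic field $k$, put $M=k(j(E))$, and let $A/M$ have $j(A)=j(E)$. Choose an analytic isomorphism $\xi:\mathbb{C}/\mathfrak{a}\to A(\mathbb{C})$ with $\mathfrak{a}\subset k$ a lattice whose ring of multipliers is $O$; this identifies $\mathrm{End}(A)$ with $O$. An endomorphism is determined by the scalar in $k$ by which it multiplies an invariant differential over $M$, so all endomorphisms are defined over $M\supset k$. A lattice in a quadratic field is invertible over its ring of multipliers, so $T_\ell A\cong\mathfrak{a}\otimes\mathbb{Z}_\ell$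 is free of rank one over $O_\ell=O\otimes\mathbb{Z}_\ell$. Since $G_M$ acts $O_\ell$-linearly, it acts through a character $\rho:G_M\to O_\ell^*$. Let $G=\rho(G_M)$.

We claim that $O_\ell^*=O^*G$. The Main Theorem of complex multiplication \cite[Theorem 5.4]{Shimura} says: if $s$ is an idele of $k$ and $\sigma\in\mathrm{Aut}(\mathbb{C}/k)$ restricts to the Artin symbol $[s,k]$ on $k^{ab}$, then there is an isomorphism $\xi':\mathbb{C}/s^{-1}\mathfrak{a}\to A^\sigma(\mathbb{C})$ with $\sigma(\xi(x))=\xi'(s^{-1}x)$ for all $x\in k/\mathfrak{a}$. Here $s^{-1}\mathfrak{a}$ and $s^{-1}x$ are formed one prime $p$ at a time, with the component $s_p\in(k\otimes\mathbb{Q}_p)^*$. Take $s$ with $s_\ell\in O_\ell^*$ arbitrary and all other components $1$. Then $s^{-1}\mathfrak{a}=\mathfrak{a}$, so $A^\sigma\cong A$. Hence $\sigma$ fixes $j(A)$, so it fixes $M$, and $A^\sigma=A$. Now $\xi^{-1}\xi'$ is an automorphism of $\mathbb{C}/\mathfrak{a}$, that is, multiplication by some $u\in O^*$, and $\rho(\sigma)=us_\ell^{-1}$. This proves the claim. So $O_\ell^*/G$ is a quotient of $O^*$, which has order $2$, $4$ or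 $6$, and $[O_\ell^*:G]\mid12$.

Let $d=[F:\mathbb{Q}]$ and $F_1=Fk\supset M$, and choose an isomorphism $\iota:A\to E$ over $\overline{\mathbb{Q}}$. Since $G_{F_1}$ acts trivially on $\mathrm{Aut}(A)=O^*$, the cocycle $\tau\mapsto\iota^{-1}\iota^\tau$ is a homomorphism $G_{F_1}\to O^*$. So $\iota$ is defined over an extension $F_2/F_1$ of degree dividing $12$, and $[F_2:\mathbb{Q}]\mid24d$. Let $H=\rho(G_{F_2})$. By (F1), $[G:H]\mid[F_2:M]\mid24d$, so $[O_\ell^*:H]\mid288d$. The group $H$ fixes a point $P\in A(F_2)$ of order $\ell^n$. If $z\in\mathbb{Z}_\ell^*\cap H$, then $zP=P$, so $z\equiv1\pmod{\ell^n}$. Hence $\varphi(\ell^n)$ divides $[\mathbb{Z}_\ell^*:\mathbb{Z}_\ell^*\cap H]$, and this index divides $[O_\ell^*:H]$ because $\mathbb{Z}_\ell^*/(\mathbb{Z}_\ell^*\cap H)$ embeds in $O_\ell^*/H$.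
\end{proof}

\section{Descent to a multiquadratic extension of $F_0$}\label{sec:descent}

Let $E/F$ be a non-CM $F_0$-curve. We look for the member of its isogeny class with the smallest field of moduli over $F_0$, that is, with the largest stabilizer in $G_{F_0}$. The isogeny class is a restricted product of trees, one for each prime, and a group acting on a tree with a finite orbit fixes a vertex or an edge. So the stabilizer can be made an intersection of subgroups of index at most $2$. The number of these subgroups is not bounded a priori. What bounds the resulting field $K$ is that it can be found inside $FF_0$, so that its degree, a power of $2$ over $F_0$, is controlled by $v_2(d)$.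

\begin{proposition}\label{prop:descent}
Let $E/F\in\mathcal{Q}_{F_0}$ be non-CM, with $[F_0:\mathbb{Q}]\le D$ and $d=[F:\mathbb{Q}]$, and let $F'=FF_0$. Then $[F':\mathbb{Q}]\mid D!\,d$. There is an elliptic curve $A$, isogenous to $E$ and defined over $K=F_0(j(A))$, such that $K\subseteq F'$ and $K/F_0$ is Galois with group $(\mathbb{Z}/2)^r$ for some $r\ge0$. In particular $2^r\mid D!\,d$.
\end{proposition}

\begin{proof}
Since $[F':F]\le D$, we have $[F':F]\mid D!$. Let $\mathcal{V}$ be the set of $\overline{\mathbb{Q}}$-isomorphism classes of curves isogenous to $E$. Because $E$ is an $F_0$-curve, $G_{F_0}$ acts on $\mathcal{V}$, and the stabilizer of $[E_1]$ is $G_{F_0(j(E_1))}$.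

\emph{The trees.} For a prime $p$ let $\mathcal{X}_p$ be the graph whose vertices are the homothety classes of $\mathbb{Z}_p$-lattices in $V_pE$, two classes being adjacent if they have representatives $\Lambda\subset\Lambda'$ with $\Lambda'/\Lambda\cong\mathbb{Z}/p$. This graph is a tree, and classes with representatives satisfying $\Lambda'/\Lambda\cong\mathbb{Z}/p^n$ are at distance $n$. The group $\mathrm{GL}(V_pE)$ acts on $\mathcal{X}_p$, and scalars act trivially. For $[E_1]\in\mathcal{V}$ choose an isogeny $\pi:E\to E_1$ and let $\lambda_p(E_1)$ be the class of $\pi^{-1}(T_pE_1)$. By Lemma~\ref{lem:hom}, $\pi$ is unique up to $\mathbb{Q}^*$, so $\lambda_p(E_1)$ depends only on $[E_1]$. Put $x_p=\lambda_p(E)$, the class of $T_pE$. By (F4), $\lambda_p(E_1)=x_p$ for $p\nmid\deg\pi$.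

The map $[E_1]\mapsto(\lambda_p(E_1))_p$ is a bijection from $\mathcal{V}$ onto the set of families $(y_p)_p$ of vertices with $y_p=x_p$ for almost all $p$. For surjectivity, choose representatives $\Lambda_p\supseteq T_pE$ of $y_p$, with equality for almost all $p$, and take $E_1=E/\bigoplus_p(\Lambda_p/T_pE)$; by (F4), $\pi^{-1}(T_pE_1)=\Lambda_p$ for the quotient map $\pi$. For injectivity, let $\pi_i:E\to E_i$ satisfy $\pi_1^{-1}(T_pE_1)=p^{n_p}\pi_2^{-1}(T_pE_2)$ for all $p$, where almost all $n_p$ vanish. Write $\prod_pp^{n_p}=a_1/a_2$ with positive integers $a_i$. Then $a_1\pi_1$ and $a_2\pi_2$ give the same lattice at every $p$, so they have the same kernel by (F4), and $E_1\cong E_2$.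

\emph{The action.} For $\sigma\in G_{F_0}$ choose an isogeny $\nu_\sigma:E\to E^\sigma$ and let $g_\sigma=\nu_\sigma^{-1}\circ\sigma\in\mathrm{GL}(V_pE)$, where $\sigma$ denotes the map $V_pE\to V_pE^\sigma$. Then
\[
g_\sigma g_\tau=\nu_\sigma^{-1}\sigma\nu_\tau^{-1}\tau=(\nu_\tau^\sigma\nu_\sigma)^{-1}\sigma\tau\in\mathbb{Q}^*g_{\sigma\tau},
\]
because $\nu_\tau^\sigma\nu_\sigma$ and $\nu_{\sigma\tau}$ are both isogenies $E\to E^{\sigma\tau}$. So $G_{F_0}$ acts on $\mathcal{X}_p$. The bijection is equivariant: computing $\lambda_p(E_1^\sigma)$ with the isogeny $\pi^\sigma\nu_\sigma:E\to E_1^\sigma$, we get $\nu_\sigma^{-1}(\pi^\sigma)^{-1}(\sigma T_pE_1)=\nu_\sigma^{-1}\sigma\pi^{-1}(T_pE_1)=g_\sigma\pi^{-1}(T_pE_1)$.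

\emph{Centers.} A finite tree has a center: delete all leaves simultaneously, and repeat until a single vertex or a single edge remains. Every automorphism of the tree preserves the center. The orbit of $[E]$ in $\mathcal{V}$ is finite, since $j(E)$ has finitely many conjugates. So the orbit $S_p$ of $x_p$ is finite for all $p$, and $S_p=\{x_p\}$ for almost all $p$. The smallest subtree containing $S_p$ is finite and $G_{F_0}$-stable, so its center is $G_{F_0}$-stable. Let $\Pi$ be the finite set of $p$ for which the center is an edge. For $p\notin\Pi$ let $y_p$ be the center. For $p\in\Pi$ the distances from $x_p$ to the two endpoints of the central edge differ by $1$, as for any edge and vertex of a tree; let $y_p$ be the nearer endpoint. Let $[A]\in\mathcal{V}$ correspond to $(y_p)_p$.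

Each $\sigma\in G_{F_0}$ fixes $y_p$ for $p\notin\Pi$, and fixes or swaps the endpoints of the central edge for $p\in\Pi$. This defines a homomorphism $G_{F_0}\to\{\pm1\}^\Pi$ whose kernel is the stabilizer $G_K$ of $[A]$. So $K/F_0$ is Galois with group $(\mathbb{Z}/2)^r$. The subgroup $G_{F'}$ fixes $[E]$, hence every $x_p$; it preserves distances to $x_p$, so it cannot swap the endpoints. Thus $G_{F'}\subseteq G_K$ and $K\subseteq F'$, and $2^r\mid[F':F_0]\mid D!\,d$. Finally take a model of $A$ over $K$.
\end{proof}

\begin{example}
Let $F_0=\mathbb{Q}$, let $F=\mathbb{Q}(j(E))$ be quadratic, let $\sigma\notin G_F$, and let $n$ be the degree of a generator $\nu$ of $\mathrm{Hom}(E,E^\sigma)$. The kernel of $\nu$ is cyclic, for otherwise it contains some $E[p]$ and $\nu$ is divisible by $p$. So $S_p$ consists of the ends of a path of length $v_p(n)$, which $\sigma$ reverses, and $\Pi$ is the set of $p$ with $v_p(n)$ odd. If $n$ is a square, then $K=\mathbb{Q}$. Otherwise $\sigma$ swaps the endpoints of an edge of some $\mathcal{X}_p$, so $K=F$. In this case no curve isogenous to $E$ has rational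 $j$-invariant, since a vertex fixed by $\sigma$ would be equidistant from the two endpoints.
\end{example}

For $F_0=\mathbb{Q}$ and $d$ odd the proposition gives $r=0$ and $j(A)\in\mathbb{Q}$, in agreement with the theorem of Cremona and Najman.

\medskip
\noindent\textbf{Setting for Sections~\ref{sec:powers} and~\ref{sec:large}.} Fix $D,h,C$. Let $E/F\in\mathcal{Q}_{F_0}$ be non-CM, where $[F_0:\mathbb{Q}]\le D$, the integer $h$ kills $\mathrm{Cl}(F_0)$, and $d=[F:\mathbb{Q}]$ has $v_2(d)\le C$. Let $A/K$ be as in Proposition~\ref{prop:descent}. Then $2^r\le D!\,2^C$, so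
\[
2^r\le[K:\mathbb{Q}]\le\kappa:=D\cdot D!\cdot2^C .
\]
Both $A$ and $E$ are defined over $F'$. By Lemma~\ref{lem:hom} a generator $\phi$ of $\mathrm{Hom}(A,E)$ is defined over an extension $F''/F'$ of degree $1$ or $2$. Thus
\begin{equation}\label{eq:setting}
K\subseteq F'',\qquad [F'':\mathbb{Q}]\ \big|\ 2\,D!\,d,\qquad \phi:A\to E \text{ is defined over } F''.
\end{equation}
The pair $K\subseteq F''$ now plays the role of $\mathbb{Q}\subseteq F$ in Section~\ref{sec:model}.

\section{Powers of a fixed prime}\label{sec:powers}

A point of order $\ell^n$ is fixed by the image $H$ of $G_{F''}$, whose index in the image $G$ of $G_K$ is unbounded. But $G$ has a pro-$\ell$ subgroup of bounded index, and inside it only the $\ell$-part of $[G:H]$ is seen. This produces a field of bounded degree whose Galois group has image inside $H$.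

\begin{proposition}\label{prop:powers}
In the setting above, let $\ell$ be a prime with $v_\ell(d)\le s$. If $E(F)$ has a point of order $\ell^n$, then $\ell^n\le\mu(2\,D!\,\kappa\,\ell^{s+4})$.
\end{proposition}

\begin{proof}
Let $\rho:G_K\to\mathrm{GL}(T_\ell A)\cong\mathrm{GL}_2(\mathbb{Z}_\ell)$, $G=\rho(G_K)$ and $H=\rho(G_{F''})$. The kernel of $\mathrm{GL}_2(\mathbb{Z}_\ell)\to\mathrm{GL}_2(\mathbb{F}_\ell)$ is a pro-$\ell$ group. Its intersection $G_1$ with $G$ is pro-$\ell$ and normal in $G$, and $[G:G_1]\le\#\mathrm{GL}_2(\mathbb{F}_\ell)<\ell^4$. Put $H_1=H\cap G_1$. Computing $[G:H_1]$ in two ways gives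
\[
\frac{[G:H]}{[G_1:H_1]}=\frac{[G:G_1]}{[H:H_1]},
\]
and the right side is an integer because $H/H_1$ embeds in $G/G_1$. So $[G_1:H_1]$ divides $[G:H]$, which divides $[F'':K]$ and hence $2D!\,d$, by (F1) and \eqref{eq:setting}. An open subgroup of a pro-$\ell$ group has $\ell$-power index, so $[G_1:H_1]\le\ell^{v_\ell(2D!\,d)}\le2D!\,\ell^s$. Let $K_2$ be the fixed field of the open subgroup $\rho^{-1}(H_1)$ of $G_K$. Then $\rho(G_{K_2})=H_1\subseteq H$ and
\[
[K_2:\mathbb{Q}]=[K:\mathbb{Q}]\,[G:G_1]\,[G_1:H_1]\le\kappa\cdot\ell^4\cdot2D!\,\ell^s .
\]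

The torsion point lies on $E$ and not on $A$, so we rebuild the $\ell$-adic Tate module of $E$ over $K_2$. Let $\Lambda=\phi^{-1}(T_\ell E)\supseteq T_\ell A$. As $\phi$ is defined over $F''$, the lattice $\Lambda$ is $H$-stable and $\Lambda/\ell^n\Lambda\cong E[\ell^n]$ as $G_{F''}$-modules. So $H$ fixes an element $w$ of order $\ell^n$ in $\Lambda/\ell^n\Lambda$. Since $G_{K_2}$ acts on $V_\ell A$ through $H_1\subseteq H$, it stabilizes $\Lambda$ and fixes $w$. By (F4), $A'=A/(\Lambda/T_\ell A)$ is an elliptic curve over $K_2$ with $T_\ell A'\cong\Lambda$ as $G_{K_2}$-modules, and $w$ is a point of order $\ell^n$ in $A'(K_2)$. Theorem~\ref{thm:merel} gives the bound.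
\end{proof}

\section{Inertia and the characters of $A[\ell]$}\label{sec:inertia}

We now prove the local fact used in Section~\ref{sec:model}, for an arbitrary ramification index. Let $\ell\ge5$, let $L/\mathbb{Q}_\ell$ be finite with uniformizer $\varpi$ and inertia group $I$, let $v$ be the valuation on $\overline{L}$ with $v(\varpi)=1$, let $\mathfrak{m}=\{y:v(y)>0\}$, and let $m=v(\ell)$ be the ramification index. Choose $y_0$ with $y_0^{\ell-1}=\varpi$. For $\tau\in I$ the quotient $\tau(y_0)/y_0$ is an $(\ell-1)$th root of unity, hence lies in $\mathbb{Z}_\ell^*$, and its residue defines a character $\theta:I\to\mathbb{F}_\ell^*$. It is surjective, since the Eisenstein polynomial $X^{\ell-1}-\varpi$ stays irreducible over the maximal unramified extension of $L$, so that $I$ permutes its roots transitively. Inertia acts trivially on residues, so $\tau(u)/u\equiv1\pmod{\mathfrak{m}}$ when $v(u)=0$. Therefore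
\begin{equation}\label{eq:theta}
v(y)=\frac{b}{\ell-1},\ b\in\mathbb{Z}\quad\Longrightarrow\quad \tau(y)/y\equiv\theta(\tau)^b\pmod{\mathfrak{m}}\quad\text{for } \tau\in I .
\end{equation}
Take $y=\zeta_\ell-1$, of valuation $m/(\ell-1)$. If $\tau(\zeta_\ell)=\zeta_\ell^a$, then $\tau(y)/y=1+\zeta_\ell+\dots+\zeta_\ell^{a-1}\equiv a$. Hence $\omega|_I=\theta^m$.

\begin{lemma}\label{lem:theta}
Let $A/L$ be semistable with $A[\ell]^{ss}=\chi\oplus\chi'$. Then $\chi|_I=\theta^b$ for some $0\le b\le m$.
\end{lemma}

\begin{proof}
If the reduction is multiplicative, (F6) gives $\{\chi,\chi'\}=\{1,\theta^m\}$ on $I$. Let the reduction be good and let $W$ be a $G_L$-stable line. Since $\chi\chi'=\theta^m$ on $I$ and the range $0\le b\le m$ is symmetric under $b\mapsto m-b$, we may assume that $G_L$ acts on $W$ by $\chi$. Let $A_1\subset A(\overline{L})$ be the kernel of reduction. If $W\cap A_1=0$, then $W$ embeds equivariantly in the points of the reduced curve, on which $I$ acts trivially, and $b=0$.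

Otherwise $W\subset A_1$. The parameter $z=-x/y$ of a model with good reduction is a $G_L$-equivariant bijection $A_1\to\mathfrak{m}$, and multiplication by an integer $a$ is given by a power series $[a](z)=az+\cdots$ with coefficients in the ring of integers $O_L$. For $0\ne P\in W$ and $\ell\nmid a$ we get $z(aP)/z(P)\equiv a\pmod{\mathfrak{m}}$. So the $\ell-1$ elements $z(Q)$, $0\ne Q\in W$, have the same valuation. Their product is fixed by $G_L$, so this valuation is $b/(\ell-1)$ with $b\ge1$ an integer. Since $\tau(z(P))=z(\chi(\tau)P)$, we have $\tau(z(P))/z(P)\equiv\chi(\tau)$, and \eqref{eq:theta} gives $\chi|_I=\theta^b$. To bound $b$, note that $[\ell](X)\not\equiv0\pmod{\varpi}$, because multiplication by $\ell$ is nonzero on the reduced curve. Weierstrass preparation gives $[\ell](X)=X\,f(X)\,u(X)$, with $u$ a unit of $O_L[[X]]$ and $f$ a monic polynomial with all roots in $\mathfrak{m}$. From $f(0)u(0)=\ell$ we see that the valuations of the roots of $f$ add up to $m$. The $z(Q)$ are distinct roots of $f$ and their valuations add up to $b$, so $b\le m$.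
\end{proof}

In the case of good reduction the lemma also follows from the Oort--Tate classification of finite flat group schemes of order $\ell$. Its point is that $b$ is bounded independently of $\ell$, so $\theta^b$ is either trivial or has index dividing $b$ in $\mathbb{F}_\ell^*$.

\begin{lemma}\label{lem:dichotomy}
Let $A$ be an elliptic curve over a number field $N$, let $\ell\ge5$, and let $A[\ell]^{ss}=\chi\oplus\chi'$. Then either $\ell-1$ divides $(12[N:\mathbb{Q}])!\cdot\mathrm{ord}(\chi)$, or $\chi^{24}$ is unramified at all places of $N$, including the infinite ones.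
\end{lemma}

\begin{proof}
Let $\lambda\mid\ell$, let $L_0=N_\lambda$ have uniformizer $\pi$, ramification index $e\le[N:\mathbb{Q}]$ and inertia group $I_0$, and let $L=L_0(\pi^{1/12})$. This is a totally ramified extension of degree $12$, so $L$ has ramification index $m=12e$ and its inertia group $I$ has index $12$ in $I_0$. We check that $A$ is semistable over $L$. If $j(A)$ is not integral, the character $\psi$ of (F6) is cut out by $\sqrt{\delta}$ with $\delta\in L_0^*$. In $L$ the element $\delta$ is a unit times a square, and $\ell$ is odd, so $\psi$ is unramified over $L$. If $j(A)$ is integral, write $A:y^2=x^3+\alpha x+\beta$ over $L_0$, with $\Delta=-16(4\alpha^3+27\beta^2)$ and $j=-1728(4\alpha)^3/\Delta$. Some power $u$ of $\pi^{1/12}$ has $v(u^{12})=v(\Delta)$. Replacing $(\alpha,\beta,\Delta)$ by $(\alpha u^{-4},\beta u^{-6},\Delta u^{-12})$ makes $\Delta$ a unit. As $\ell\nmid6$, the formula for $j$ shows that $\alpha$ is integral, and then the formula for $\Delta$ shows that $\beta$ is. So the reduction is good.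

By Lemma~\ref{lem:theta}, $\chi|_I=\theta^b$ with $0\le b\le12e$. If $b\ge1$, then $\theta^b$ has order $(\ell-1)/\gcd(\ell-1,b)$, which divides $\mathrm{ord}(\chi)$. So $\ell-1\mid b\cdot\mathrm{ord}(\chi)$, and the first alternative holds since $b\mid(12[N:\mathbb{Q}])!$. If $b=0$, then $\chi|_{I_0}$ has order dividing $12$ by (F1).

Suppose that $b=0$ for all $\lambda\mid\ell$, so that $\chi^{12}$ is unramified above $\ell$. Let $\lambda\nmid\ell$ be a finite place with inertia group $I_\lambda$. If $j(A)$ is integral at $\lambda$, then $\chi^{24}|_{I_\lambda}=1$ by (F5). If not, then $\chi|_{I_\lambda}=\psi|_{I_\lambda}$ by (F6), since $\omega$ is unramified at $\lambda$, and $\chi^2|_{I_\lambda}=1$. At a real place, $\chi^2$ is trivial on complex conjugation.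
\end{proof}

The second alternative cannot hold for both characters when $\ell$ is large.

\begin{lemma}\label{lem:ramified}
In Lemma~\ref{lem:dichotomy}, if $\ell-1>24[N:\mathbb{Q}]$, then $\chi^{24}$ and $\chi'^{24}$ are not both unramified at all places of $N$.
\end{lemma}

\begin{proof}
Their product is $\omega^{24}$. Let $\lambda\mid\ell$ have ramification index $e$. Then $I_\lambda$ has index $e$ in an inertia group of $\mathbb{Q}$ at $\ell$, on which $\omega$ is surjective. So $\omega(I_\lambda)$ is cyclic of order at least $(\ell-1)/e>24$, and $\omega^{24}$ is ramified at $\lambda$.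
\end{proof}

\section{Large primes}\label{sec:large}

We recall the subgroups of $\mathrm{GL}_2(\mathbb{F}_\ell)$, $\ell\ge5$. A \emph{split Cartan subgroup} is the group of elements that stabilize each of two given distinct lines; the other elements of its normalizer swap the lines. A \emph{nonsplit Cartan subgroup} is $\mathbb{F}_{\ell^2}^*$ acting on $\mathbb{F}_{\ell^2}\cong\mathbb{F}_\ell^2$ by multiplication. A Cartan subgroup has index $2$ in its normalizer. By \cite[Propositions 15 and 16]{Serre}, a subgroup $G$ of order divisible by $\ell$ stabilizes a line or contains $\mathrm{SL}_2(\mathbb{F}_\ell)$, and a subgroup of order prime to $\ell$ lies in the normalizer of a Cartan subgroup or has image $A_4$, $S_4$ or $A_5$ in $\mathrm{PGL}_2(\mathbb{F}_\ell)$.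

From class field theory we use the following. The Artin map identifies $\mathrm{Cl}(K)$ with the Galois group of the maximal abelian extension of $K$ that is unramified at all places, and $\mathrm{Art}(\sigma\mathfrak{a})=\sigma\,\mathrm{Art}(\mathfrak{a})\,\sigma^{-1}$ for $\sigma\in G_\mathbb{Q}$ with $\sigma(K)=K$.

\begin{proposition}\label{prop:large}
In the setting of Section~\ref{sec:descent}, put
\[
c=4\,D!\,(24\kappa)!,\qquad \ell_0=\max\{1+48\kappa,\ \mu(24h\kappa^2)\}.
\]
If $\ell>\ell_0$ and $E(F)$ has a point of order $\ell$, then $\ell-1\mid cd$.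
\end{proposition}

\begin{proof}
Let $G$ and $H$ be the images of $G_K$ and $G_{F''}$ in $\mathrm{GL}(A[\ell])\cong\mathrm{GL}_2(\mathbb{F}_\ell)$. Over $F''$ the isogeny $\phi$ identifies $V_\ell A$ with $V_\ell E$, so (F3) and (F2) give
\begin{equation}\label{eq:ss}
A[\ell]^{ss}=1\oplus\omega\quad\text{on } G_{F''}.
\end{equation}
Hence every element of $H$ has the eigenvalue $1$, and $H$ is conjugate to a group of upper triangular matrices with diagonal of the form $(1,*)$, or of the form $(*,1)$. In particular $|H|\mid\ell(\ell-1)$.

By (F2), $|\det G|=[K(\zeta_\ell):K]$, so $\ell-1=[\mathbb{Q}(\zeta_\ell):\mathbb{Q}]$ divides $[K:\mathbb{Q}]\cdot|\det G|$. By (F1), $[G:H]\mid[F'':K]$. With \eqref{eq:setting} we obtain, for every integer $t\ge1$,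
\begin{equation}\label{eq:det}
|\det G|\ \big|\ t\,[G:H]\quad\Longrightarrow\quad \ell-1\ \big|\ t\,[F'':\mathbb{Q}]\ \big|\ 2t\,D!\,d .
\end{equation}
We go through the possibilities for $G$. In the first three, $H$ is so small in $G$ that \eqref{eq:det} applies. In the last two, $A[\ell]$ is described by characters over $K$ or a quadratic extension of $K$, and we use Section~\ref{sec:inertia}.

\emph{Case 1: $G\supseteq\mathrm{SL}_2(\mathbb{F}_\ell)$.} Then $|G|=\ell(\ell-1)(\ell+1)|\det G|$, so $[G:H]=\frac{\ell(\ell-1)}{|H|}(\ell+1)|\det G|$ is a multiple of $|\det G|$. Apply \eqref{eq:det} with $t=1$.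

\emph{Case 2: the image of $G$ in $\mathrm{PGL}_2(\mathbb{F}_\ell)$ is $A_4$, $S_4$ or $A_5$.} A scalar matrix with eigenvalue $1$ is the identity, so $H$ embeds in a group of order $12$, $24$ or $60$, and $|H|\mid120$. Thus $|\det G|$ divides $|G|=|H|\,[G:H]$, which divides $120[G:H]$. Apply \eqref{eq:det} with $t=120$.

\emph{Case 3: $G$ lies in the normalizer of a nonsplit Cartan subgroup $\mathcal{C}$.} Multiplication by $\alpha\ne1$ on $\mathbb{F}_{\ell^2}$ fixes no nonzero vector, so $H\cap\mathcal{C}=1$ and $|H|\mid2$. As in Case 2, $|\det G|$ divides $|H|\,[G:H]$; apply \eqref{eq:det} with $t=2$.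

\emph{Case 4: $G$ lies in the normalizer of a split Cartan subgroup $\mathcal{C}$, but not in $\mathcal{C}$.} Let $K_2/K$ be the quadratic extension corresponding to $G\cap\mathcal{C}$, so $[K_2:\mathbb{Q}]\le2\kappa$. The group $G_{K_2}$ acts on the two lines $W,W'$ by characters $\chi,\chi'$. By \eqref{eq:ss} we may name them so that $\chi$ is trivial on $G_{F''K_2}$. Then $\mathrm{ord}(\chi)\mid[F''K_2:K_2]\mid4D!\,d$. An element $\tau\in G_K\setminus G_{K_2}$ maps $W$ to $W'$, and $g(\tau w)=\tau(\tau^{-1}g\tau)w=\chi^\tau(g)\tau w$ for $g\in G_{K_2}$ and $w\in W$. So $\chi'=\chi^\tau$. If $\chi^{24}$ were unramified at all places, so would be $\chi'^{24}=(\chi^{24})^\tau$, contrary to Lemma~\ref{lem:ramified}, as $\ell-1>48\kappa$. By Lemma~\ref{lem:dichotomy}, $\ell-1\mid(24\kappa)!\cdot4D!\,d$.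

\emph{Case 5: $G$ stabilizes a line.} Write $A[\ell]^{ss}=\chi\oplus\chi'$ over $K$, with $\chi$ trivial on $G_{F''}$, as \eqref{eq:ss} allows. Then $\mathrm{ord}(\chi)\mid[F'':K]\mid2D!\,d$. In the first alternative of Lemma~\ref{lem:dichotomy} we get $\ell-1\mid(12\kappa)!\cdot2D!\,d$. We show that the second alternative does not occur. Suppose that $\eta=\chi^{24}$ is unramified at all places of $K$. It is then a character of $\mathrm{Cl}(K)$, a group about which we know nothing. The way out is to use a second time that the isogeny class is stable under $G_{F_0}$. This makes $\eta$ invariant under $\mathrm{Gal}(K/F_0)$, which ties it to $\mathrm{Cl}(F_0)$.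

Let $\sigma\in G_{F_0}$. Since $\sigma(K)=K$, the curve $A^\sigma$ is defined over $K$, and $A^\sigma\sim E^\sigma\sim E\sim A$. By Lemma~\ref{lem:hom} and (F3), $A^\sigma[\ell]^{ss}=\chi\psi\oplus\chi'\psi$ with $\psi^2=1$. On the other hand $A^\sigma[\ell]=\sigma(A[\ell])$ and $\tau(\sigma x)=\sigma(\sigma^{-1}\tau\sigma)x$ for $\tau\in G_K$, so $A^\sigma[\ell]^{ss}=\chi^\sigma\oplus\chi'^\sigma$. Hence $\chi^\sigma\in\{\chi\psi,\chi'\psi\}$ and $\eta^\sigma\in\{\chi^{24},\chi'^{24}\}$. The character $\eta^\sigma$ is unramified at all places, and $\chi'^{24}$ is not, by Lemma~\ref{lem:ramified}. So $\eta^\sigma=\eta$ for all $\sigma\in G_{F_0}$.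

As a character of $\mathrm{Cl}(K)$, $\eta$ satisfies $\eta(\sigma\mathfrak{a})=\eta^{\sigma^{-1}}(\mathfrak{a})=\eta(\mathfrak{a})$. For every nonzero ideal $\mathfrak{a}$ of $K$,
\[
\eta(\mathfrak{a})^{2^r}=\prod_{\sigma\in\mathrm{Gal}(K/F_0)}\eta(\sigma\mathfrak{a})=\eta\big(N_{K/F_0}(\mathfrak{a})\,O_K\big).
\]
The ideal $N_{K/F_0}(\mathfrak{a})^h$ of $F_0$ is principal, so $\eta^{2^rh}=1$ and $\mathrm{ord}(\chi)\le24\cdot2^rh\le24h\kappa$. Lemma~\ref{lem:point} gives $\ell\le\mu(24h\kappa^2)\le\ell_0$, a contradiction.

The cases are exhaustive, since a subgroup of a split Cartan subgroup stabilizes a line. Each of $2D!$, $240D!$, $4D!$, $4D!\,(24\kappa)!$ and $2D!\,(12\kappa)!$ divides $c$, because $60\mid(24\kappa)!$.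
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Take $c,\ell_0$ from Proposition~\ref{prop:large} and $b(\ell,s)=\max\{288\,\ell^{s+1},\mu(2D!\,\kappa\,\ell^{s+4})\}$. These depend only on $D,h,C,\ell,s$. For non-CM curves, (a) and (b) are Propositions~\ref{prop:large} and~\ref{prop:powers}. For CM curves, Proposition~\ref{prop:cm} gives $\ell-1\mid288d$, which divides $cd$ because $288\mid24!$. It also gives $\ell^{n-1}\mid288d$, so $\ell^{n-1}\le288\,\ell^s$.
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:Q}.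

\begin{remark}
The bound $D$ and the condition $v_2(d)\le C$ serve to bound $[K:\mathbb{Q}]$ and $[F'':F]$, and enter only for non-CM curves. The integer $h$ enters only in Case 5. The hypothesis that $E$ is an $F_0$-curve is used twice: for the action on the trees, and for the invariance of $\eta$.
\end{remark}

\section{Limits of the theorem}\label{sec:limits}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(1) Take any $E/\mathbb{Q}$ and a positive integer $N>B$. Let $F_1=\mathbb{Q}(E[N])$ and $m=[F_1:\mathbb{Q}]$. If $d=md'$, let $F$ be obtained from $F_1$ by adjoining a root of a polynomial of degree $d'$ that is Eisenstein at some prime of $F_1$. Then $[F:\mathbb{Q}]=d$, the curve $E/F$ is a $\mathbb{Q}$-curve, and $\#E(F)[\mathrm{tors}]\ge N^2>B$. If $B$ bounded the torsion in all degrees outside a set $S$, then $S$ would contain all multiples of $m$, and $\overline{\delta}(S)\ge1/m>0$.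

(2) Every $E/F$ lies in $\mathcal{Q}_F$, because $E^\sigma=E$ for $\sigma\in G_F$. Let $N>\max(B,3)$. For $N\ge4$ the modular curve $Y_1(N)$ over $\mathbb{Q}$ is a fine moduli space, so each point of $Y_1(N)(F)$ comes from an elliptic curve $E/F$ with a point of order $N$ in $E(F)$. Its compactification $X_1(N)$ is a smooth, projective, geometrically connected curve of some genus $g$, obtained by adding finitely many cusps. One cusp $x_0$ is $\mathbb{Q}$-rational: the Tate curve with parameter $q^N$ over $\mathbb{Q}((q))$, with the point $q$ of order $N$, defines a $\mathbb{Q}((q))$-point of $X_1(N)$, and its specialization at $q=0$ is a rational point where $j$ has a pole.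

Let $d\ge2g+1$. By Riemann--Roch the spaces of functions over $\mathbb{Q}$ with poles bounded by $dx_0$ and by $(d-1)x_0$ have dimensions $d+1-g$ and $d-g$. So some $f\in\mathbb{Q}(X_1(N))$ has polar divisor exactly $dx_0$, and $f:X_1(N)\to\mathbb{P}^1$ has degree $d$. Let $P(t,Y)$ be the minimal polynomial of a primitive element of $\mathbb{Q}(X_1(N))$ over $\mathbb{Q}(t)$, where $t=f$. For all but finitely many $t_0\in\mathbb{Q}$ the fiber $f^{-1}(t_0)$ is the spectrum of $\mathbb{Q}[Y]/P(t_0,Y)$, and by Hilbert's irreducibility theorem $P(t_0,Y)$ is irreducible of degree $d$ for infinitely many $t_0$. For such $t_0$ the fiber is a single closed point whose residue field $F$ has degree $d$. Distinct fibers are disjoint, so all but finitely many of these points are not cusps. We obtain $E/F$ with $[F:\mathbb{Q}]=d$ and a point of order $N>B$ in $E(F)$. Hence for every $B$ a set $S$ outside which $B$ bounds the torsion contains all large $d$ and has density $1$, so no pair $B_\epsilon,S_\epsilon$ exists for $\epsilon\le1$.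
\end{proof}

\begin{thebibliography}{9}

\bibitem{Talk}
\emph{Bounds on Torsion Groups From Geometric Isogeny Classes},
\texttt{https://tylergenao.files.wordpress.com/2022/12/}\allowbreak\texttt{beamer\_boundstorsionisogclass\_50min.pdf}.

\bibitem{EW}
Erd\H{o}s and Wagstaff, Illinois J. Math. \textbf{24} (1980), 104--112.

\bibitem{Merel}
Merel, Invent. Math. \textbf{124} (1996).

\bibitem{Serre}
Serre, Invent. Math. \textbf{15} (1972).

\bibitem{Shimura}
Shimura, \emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\end{thebibliography}
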